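# Quadratic BSDEs without convexity: two solutions with all exponential moments, and a doubly exponential threshold

## 1. Generators that are Lipschitz in $z$

Let $B$ be an $m$-dimensional Brownian motion on a complete probability space $(\Omega,\mathcal F,\mathbb P)$, let $T>0$, and let $(\mathcal F_t)_{t\in[0,T]}$ be its augmented natural filtration. We study the real-valued backward equation
$$Y_t=\xi+\int_t^T f(s,Y_s,Z_s)\,ds-\int_t^T Z_s\,dB_s,\qquad 0\le t\le T. \tag{1}$$
Here $\xi$ is $\mathcal F_T$-measurable, not necessarily bounded, and the generator $f:\Omega\times[0,T]\times\mathbb R\times\mathbb R^{1\times m}\to\mathbb R$ is progressively measurable and continuous in $(y,z)$. In differential form, $dY=-f\,dt+Z\,dB$ with $Y_T=\xi$.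

**Standing assumptions on $(\xi,f)$.** There are constants $\beta,\gamma\ge0$ and a nonnegative progressively measurable process $\alpha$ such that, a.s., for all $t,y,y',z$,
$$|f(t,y,z)-f(t,y',z)|\le\beta|y-y'|,\qquad |f(t,y,z)|\le\alpha_t+\beta|y|+\tfrac\gamma2|z|^2, \tag{2}$$
$$\mathbb E\Big[\exp\Big(\lambda\Big(|\xi|+\int_0^T\alpha_t\,dt\Big)\Big)\Big]<\infty\quad\text{for every }\lambda>0. \tag{3}$$

**Definition (solution; class $\mathcal E$).** A solution is a pair $(Y,Z)$ of progressively measurable processes satisfying (1), with $Y$ continuous and real-valued, and $Z$ valued in $\mathbb R^{1\times m}$ with $\int_0^T|Z_s|^2ds<\infty$ a.s. It belongs to $\mathcal E$ if $\mathbb E[\exp(\lambda\sup_{t\le T}|Y_t|)]<\infty$ for every $\lambda>0$.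

For example, let $f(z)=b\cdot z$ with a fixed vector $b$ and $\xi=B^1_T$. Then $Y_t=B^1_t+b^1(T-t)$, $Z=e_1$ (the first unit row vector) is a solution, because $dY=-b^1dt+dB^1$. It is in $\mathcal E$, because $\sup_{t\le T}|B^1_t|$ has Gaussian tails.

Uniqueness in $\mathcal E$ means that (1) has at most one solution in $\mathcal E$. When $f$ is Lipschitz in $z$ this is a short Girsanov argument.

**Proposition 1.** Let $(\xi,f)$ satisfy the standing assumptions, and let $|f(t,y,z)-f(t,y,z')|\le L|z-z'|$ a.s. for all $t,y,z,z'$, with a constant $L$. Then (1) has at most one solution in $\mathcal E$.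

*Proof.* Let $(Y,Z),(Y',Z')\in\mathcal E$ be solutions, $U=Y'-Y$, $V=Z'-Z$. Put
$$c=\frac{f(s,Y',Z')-f(s,Y,Z')}{U}\mathbf 1_{U\ne0},\qquad b=\frac{f(s,Y,Z')-f(s,Y,Z)}{|V|^2}\,V\,\mathbf 1_{V\ne0}.$$
Then $f(s,Y',Z')-f(s,Y,Z)=cU+V\cdot b$, with $|c|\le\beta$ and $|b|\le L$, so
$$dU=-(cU+V\cdot b)\,ds+V\,dB,\qquad U_T=0. \tag{4}$$
Let $D=\mathcal E(\int b\cdot dB)$ be the stochastic exponential. Since $b$ is bounded, $D$ is a martingale and $D_T\in L^2(\mathbb P)$. Under $dQ=D_T\,d\mathbb P$ the process $B^Q=B-\int b\,ds$ is a Brownian motion, and $dU=-cU\,ds+V\,dB^Q$. So $e^{\int_0^tc}U_t$ is a local $Q$-martingale, bounded by $e^{\beta T}(\sup|Y|+\sup|Y'|)$. This bound is in $L^2(\mathbb P)$, hence in $L^1(Q)$ by Cauchy–Schwarz. A local martingale dominated by an integrable variable is a martingale, and this one ends at $0$. Hence $U=0$. Finally $0=d(U^2)=2U\,dU+|V|^2dt=|V|^2dt$, so $V=0$ a.e. $\square$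

The constant $L$ entered only through $|b|\le L$. What changes if the slope of $f$ in $z$ is allowed to grow linearly in $|z|$, as it does for every quadratic generator?

## 2. Slopes of linear growth in $z$, uniqueness and stability

The question concerns the condition
$$|f(t,y,z)-f(t,y,z')|\le C|z-z'|\,(1+|z|+|z'|)\quad\text{a.s., for all }t,y,z,z'. \tag{5}$$

Two examples of (5). First, $f(z)=\frac\gamma2|z|^2$ satisfies it with $C=\gamma/2$, since $\big||z|^2-|z'|^2\big|\le|z-z'|(|z|+|z'|)$. Second, $f(z)=z_1|z_1|$ satisfies it with $C=1$: its derivative in $z_1$ is $2|z_1|$, and integrating along the segment from $z'$ to $z$ gives the bound. This $f$ is convex for $z_1>0$ and concave for $z_1<0$, hence neither convex nor concave.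

**Definition (stability).** Let $(\xi^n,f^n)_{n\ge1}$ satisfy the standing assumptions with the same $\beta,\gamma$, each $f^n$ with its own $\alpha^n$, and
$$\sup_n\mathbb E\Big[\exp\Big(\lambda\Big(|\xi^n|+\int_0^T\alpha^n_tdt\Big)\Big)\Big]<\infty\quad\text{for every }\lambda>0.$$
Let $\xi^n\to\xi$ a.s., and let $f^n(t,\cdot,\cdot)\to f(t,\cdot,\cdot)$ locally uniformly for $dt\otimes d\mathbb P$-a.e. $(t,\omega)$. Stability in $\mathcal E$ says that for any solution $(Y,Z)\in\mathcal E$ for $(\xi,f)$ and any solutions $(Y^n,Z^n)\in\mathcal E$ for $(\xi^n,f^n)$,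
$$\mathbb E\Big[\sup_{t\le T}|Y_t-Y^n_t|^p+\Big(\int_0^T|Z_s-Z^n_s|^2ds\Big)^{p/2}\Big]\to0\quad\text{for all }p\ge1. \tag{6}$$

Under the standing assumptions a solution in $\mathcal E$ exists. If $z\mapsto f(t,y,z)$ is convex (for $f$ and all $f^n$), then uniqueness and stability in $\mathcal E$ are quoted as known. Still in the convex setting, Delbaen, Hu and Richou weakened the integrability: uniqueness holds among solutions that admit some given exponential moments, namely those provided by the existence theorem. Open Question 1 of "Quadratic and Superquadratic BSDEs and Related PDEs" asks to prove uniqueness and stability without convexity, assuming (5) instead, with the same $C$ for $f$ and all $f^n$. We treat it as a question to prove or disprove, with $\xi$ unbounded and exponential moments of all orders.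

The simplest quadratic generator can be done by hand. Let $f=\frac\gamma2|z|^2$ with $\gamma>0$ and $(Y,Z)\in\mathcal E$. Itô's formula gives
$$d e^{\gamma Y}=\gamma e^{\gamma Y}\big(-\tfrac\gamma2|Z|^2dt+Z\,dB+\tfrac\gamma2|Z|^2dt\big)=\gamma e^{\gamma Y}Z\,dB .$$
This local martingale is dominated by $e^{\gamma\sup|Y|}$, which is integrable. So it is a martingale, and $Y_t=\frac1\gamma\log\mathbb E[e^{\gamma\xi}|\mathcal F_t]$ is the only possibility. For $\xi=B^1_T$ it gives $Y_t=B^1_t+\frac\gamma2(T-t)$. Here $f$ is convex and an explicit transformation replaces Girsanov. For a generator that only satisfies (5) no such transformation is at hand, and we return to the proof of Proposition 1.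

## 3. Girsanov with an unbounded drift: where the argument stops

Take two solutions in $\mathcal E$ for the same $(\xi,f)$, with $f$ satisfying (5) and, for simplicity, independent of $y$. Equation (4) still holds with $c=0$, but now only
$$|b|\le C(1+|Z|+|Z'|).$$
The sensible step is to localize. For $x\ge1$, $N\ge1$ let
$$\tau_x=\inf\{t:\max(|Y_t|,|Y'_t|)\ge x\},\qquad R_N=\inf\Big\{t:\int_0^t(|Z|^2+|Z'|^2)ds\ge N\Big\},\qquad \rho=\tau_x\wedge R_N\wedge T .$$
Fix $t<T$ and let $Q$ have density $\mathcal E(\int\mathbf 1_{t<s\le\rho}\,b_s\cdot dB_s)_T$. Since $\int_0^\rho|b|^2ds$ is bounded, Novikov's criterion applies, $Q$ is a probability, and it agrees with $\mathbb P$ on $\mathcal F_t$. On $\{t<\rho\}$ the process $U$ is a bounded $Q$-martingale between $t$ and $\rho$. Since $U_T=0$ and $|U_\rho|\le2x$ on this event,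
$$\mathbb E\big[|U_t|\mathbf 1_{t<\rho}\big]\le2x\,Q(\rho<T)\le2x\big[Q(\tau_x<T)+Q(R_N<T)\big]. \tag{7}$$
Membership in $\mathcal E$ gives $\mathbb P(\tau_x\le T)\le K_\lambda e^{-\lambda x}$ for every $\lambda$. In Proposition 1 the density was bounded in $L^2$, so $Q(\tau_x<T)$ would be at most a constant times $\mathbb P(\tau_x<T)^{1/2}$, and the right side would vanish. With $|b|$ of the size of $|Z|+|Z'|$, nothing in $\mathcal E$ bounds $dQ/d\mathbb P$ in this way. This is the exact point where the argument stops.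

Inequality (7) also says what a counterexample must contain: the event $\{\rho<T\}$ has $Q$-probability at least $\mathbb E[|U_t|\mathbf 1_{t<\rho}]/(2x)$, although its $\mathbb P$-probability decays faster than any exponential in $x$ once $N$ is large. So we look for a process that behaves well under $\mathbb P$ and, under a singular change of drift, survives in a region where it can become large.

## 4. An infinite clock and a barrier for Brownian motion

We design such a process. Suppose that, on the range of $z$ that matters, $f(t,z)=\zeta(t)z_1$ with a deterministic $\zeta$. Then the difference of two solutions obeys $dU=V\,dB-\zeta V_1\,dt$: the drift to be removed is $\zeta e_1$, and it cannot be removed on all of $[0,T]$ when $\int_0^T\zeta^2ds=\infty$. For $t\in[0,T)$ we take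
$$\zeta(t)=\frac{\sqrt T}{T-t},\qquad A(t)=\int_0^t\zeta^2ds=\frac t{T-t},\qquad\zeta(T):=0, \tag{8}$$
so that $A$ increases from $0$ to $\infty$. For each $i$, $\int_0^t\zeta\,dB^i$ is a Brownian motion in the clock $s=A(t)$. The process
$$X_t=\int_0^t\zeta\,dB^1-A(t),\qquad t<T, \tag{9}$$
is, in this clock, a Brownian motion with drift $-1$, run for an infinite time. If the drift is removed, it is a plain Brownian motion. Compare the two on a region $|x|<a(s)$: if $a(s)=o(s)$, the process with drift $-1$ leaves it at a time with exponential tail; if $a$ grows a little faster than $\sqrt s$, the plain Brownian motion stays inside forever with positive probability. The difference of the two solutions will be carried by a function that is harmonic for the driftless process and vanishes on the boundary.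

**Lemma 2.** Let $a(s)=\sqrt{(1+s)(1+\log(1+s))}$ and
$$\psi(s,x)=1-e^{-1/2}p(s,x),\qquad p(s,x)=(1+s)^{-1/2}\exp\Big(\frac{x^2}{2(1+s)}\Big).$$
Then $\psi_s+\frac12\psi_{xx}=0$; $\psi>0$ if and only if $|x|<a(s)$, and $\psi=0$ if and only if $|x|=a(s)$; and for $|x|\le a(s)$,
$$|\psi_x(s,x)|\le\sqrt{\frac{1+\log(1+s)}{1+s}}\le1. \tag{10}$$

*Proof.* We have
$$p_s=-\Big(\frac1{2(1+s)}+\frac{x^2}{2(1+s)^2}\Big)p,\qquad p_x=\frac{x}{1+s}\,p,\qquad p_{xx}=\Big(\frac1{1+s}+\frac{x^2}{(1+s)^2}\Big)p,$$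
so $p_s+\frac12p_{xx}=0$. Next, $\psi>0$ means $p<e^{1/2}$, that is, $\frac{x^2}{1+s}<1+\log(1+s)$, which is $|x|<a(s)$; equality corresponds to equality. If $|x|\le a(s)$, then $e^{-1/2}p\le1$, so $|\psi_x|=e^{-1/2}p\frac{|x|}{1+s}\le\frac{a(s)}{1+s}$. This is the middle term of (10), and it is at most $1$ because $\log u\le u-1$. $\square$

The function $\psi$ measures survival. If $W$ is a Brownian motion from $0$ and $\sigma$ its exit time from $\{|x|<a(s)\}$, then $\psi(s\wedge\sigma,W_{s\wedge\sigma})$ is a local martingale with values in $[0,1]$, hence a martingale, and it is $0$ on $\{\sigma\le s\}$. So $1-e^{-1/2}=\psi(0,0)\le\mathbb P(\sigma>s)$ for every $s$, and $W$ stays inside forever with probability at least $1-e^{-1/2}$.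

Two constraints remain. The growth bound with $\alpha=0$ forbids $f=\zeta z_1$ for small $z$, so we keep it only for $|z_1|\ge\ell\zeta/2$, and make $f$ quadratic below. And both solutions must have $Z$ in the linear range; this is why (10) matters.

## 5. Two solutions in $\mathcal E$ for one pair $(\xi,f)$

**Theorem 3.** Let $T,\gamma,C>0$, $m\ge1$, $\ell\ge\max(4/\gamma,2/C)$ and
$$f(t,z)=z_1\min\{\zeta(t),\,2|z_1|/\ell\}.$$
Then $|f(t,z)|\le\frac\gamma2|z|^2$ and $|f(t,z)-f(t,z')|\le C|z-z'|(|z|+|z'|)$. There is a random variable $\xi$ with all exponential moments for which the BSDE $(\xi,f)$ has two solutions in $\mathcal E$ with different values at $t=0$. Hence uniqueness in $\mathcal E$ fails, and stability in $\mathcal E$ fails too.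

So the answer to the question is negative, for every $T>0$, every $m\ge1$ and all $\gamma,C>0$, with a deterministic generator, $\alpha\equiv0$ and $\beta=0$.

*Proof.*

**Step 1: the generator is admissible.** We check growth and slope. First, $|f|\le\frac2\ell|z_1|^2\le\frac\gamma2|z|^2$. As a function of $z_1$, $f$ is locally Lipschitz. Its derivative has modulus $4|z_1|/\ell$ if $|z_1|<\ell\zeta/2$, and equals $\zeta\le2|z_1|/\ell$ if $|z_1|>\ell\zeta/2$. So its modulus is at most $\frac4\ell|z|$, and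
$$|f(t,z)-f(t,z')|\le|z-z'|\int_0^1\tfrac4\ell\,|(1-u)z+uz'|\,du\le\tfrac2\ell|z-z'|(|z|+|z'|)\le C|z-z'|(|z|+|z'|).$$
Thus (2) holds with $\alpha=0$, $\beta=0$, and (5) holds with $C$.

**Step 2: the exit time has an exponential tail.** With $X$ from (9), let $\rho=\inf\{t<T:|X_t|\ge a(A(t))\}$, $\inf\emptyset=T$. This is a stopping time, and $\rho>0$ since $X_0=0<1=a(0)$. For $s=A(t)$ we have $X_t\sim N(-s,s)$. As $a(s)/s\to0$, there is $s_0$ with $a(s)\le s/2$ for $s\ge s_0$, and then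
$$\mathbb P(\rho>t)\le\mathbb P(X_t>-a(s))\le\mathbb P(N(0,s)>s/2)\le e^{-s/8}. \tag{11}$$
Letting $t\uparrow T$ gives $\rho<T$ a.s. Put $S=A(\rho)<\infty$. Since $\{\rho>t\}=\{S>A(t)\}$, (11) reads $\mathbb P(S>s)\le e^{-s/8}$ for $s\ge s_0$, so $\mathbb E[e^{S/16}]<\infty$. On the null event $\{\rho=T\}$ all processes below are set to $0$.

**Step 3: the first solution.** We read off a solution from $X$. Define
$$Y_t=\ell X_{t\wedge\rho},\qquad Z_t=\ell\zeta(t)\mathbf 1_{t\le\rho}\,e_1,\qquad\xi=\ell X_\rho .$$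
Then $Y$ is continuous, constant on $[\rho,T]$, and $\int_0^T|Z|^2ds=\ell^2S<\infty$. For $t\le\rho$, $f(t,Z_t)=\ell\zeta\min\{\zeta,2\zeta\}=\ell\zeta^2$; after $\rho$, $Z=0$ and $f(t,0)=0$. Since $dY=\ell\zeta\,dB^1-\ell\zeta^2dt$ on $[0,\rho]$, the pair $(Y,Z)$ solves (1).

It lies in $\mathcal E$: because $a$ is increasing, $\sup_t|Y_t|\le\ell a(S)$. Given $\lambda>0$, $a(s)/s\to0$ provides $c_\lambda$ with $e^{\lambda\ell a(s)}\le c_\lambda e^{s/16}$ for all $s\ge0$, so $\mathbb E[e^{\lambda\sup|Y|}]\le c_\lambda\mathbb E[e^{S/16}]<\infty$. In particular $\xi$ has all exponential moments.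

**Step 4: the second solution.** We perturb by the survival function. Let $M_t=\psi(A(t\wedge\rho),X_{t\wedge\rho})$. By Lemma 2, $0\le M\le1$ and $M_T=\psi(S,X_\rho)=0$, since $|X_\rho|=a(S)$. By Itô's formula and $\psi_s+\frac12\psi_{xx}=0$, on $[0,\rho]$,
$$dM=\psi_x\,dX=\psi_x\,\zeta\,(dB^1-\zeta\,dt).$$
Define
$$Y'=Y+\tfrac\ell2M,\qquad Z'_t=\ell\zeta(t)\big(1+\tfrac12\psi_x(A(t),X_t)\big)\mathbf 1_{t\le\rho}\,e_1 .$$
On $[0,\rho]$,
$$dY'=\ell\big(1+\tfrac12\psi_x\big)\zeta\,(dB^1-\zeta\,dt)=Z'\,dB-\zeta Z'_1\,dt .$$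
By (10), $|\psi_x|\le1$, so $Z'_1\ge\ell\zeta/2$, i.e. $2|Z'_1|/\ell\ge\zeta$, and hence $f(t,Z'_t)=\zeta Z'_1$. After $\rho$, $Z'=0$, $f(t,0)=0$ and $Y'$ is constant. Also $Y'_T=Y_T=\xi$, $\int_0^T|Z'|^2ds\le\frac94\ell^2S<\infty$ and $\sup|Y'|\le\sup|Y|+\ell/2$. So $(Y',Z')\in\mathcal E$ solves (1) with the same $(\xi,f)$, and
$$Y'_0-Y_0=\tfrac\ell2\psi(0,0)=\tfrac\ell2(1-e^{-1/2})>0 .$$

**Step 5: stability fails.** Take $(\xi^n,f^n)=(\xi,f)$ for all $n$, let $(Y,Z)$ be one solution and let $(Y^n,Z^n)$ be the other for every $n$. All hypotheses of the definition hold, and $\mathbb E[\sup_t|Y_t-Y^n_t|^p]\ge|Y_0-Y^n_0|^p$ is a positive constant. $\blacksquare$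

The obstruction of Section 3 is visible here. Let $D=\mathcal E(\int\zeta\mathbf 1_{s\le\rho}\,dB^1_s)$, which is well defined on $[0,T]$ because $\int_0^\rho\zeta^2ds=S<\infty$. If $\mathbb E[D_T]$ were $1$, then under $dQ=D_Td\mathbb P$ the process $M$ would be a bounded local martingale ending at $0$, so $M_0=0$, which is false. Hence $\mathbb E[D_T]<1$.

## 6. Truncated generators, and mass of $\alpha^n$ concentrating at a point

In Step 5 we chose among non-unique solutions. This is not essential. Let $\xi$ be as in Theorem 3, $\xi^n=\xi$, and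
$$f^n(t,z)=z_1\min\{\zeta(t)\wedge n,\,2|z_1|/\ell\}.$$
Step 1 with $\zeta\wedge n$ in place of $\zeta$ gives the same $\gamma,C$ and $\alpha^n=0$. The slope is at most $2n$: it is $4|z_1|/\ell\le2n$ where $|z_1|<\ell(\zeta\wedge n)/2$, and at most $n$ elsewhere. So each BSDE $(\xi,f^n)$ has a solution in $\mathcal E$ by the quoted existence result, and only one by Proposition 1. For each $t<T$, $f^n(t,\cdot)=f(t,\cdot)$ once $n\ge\zeta(t)$. These unique solutions cannot converge both to $Y$ and to $Y'$, so (6) fails for at least one of them.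

There is a separate point about the definition of stability. As literally stated, it fails for a trivial reason, with or without convexity. Take $\xi^n=\xi=0$, $f=0$ and $f^n=\alpha^n=n\mathbf 1_{[0,1/n]}(t)$ with $n\ge1/T$. Then $\int_0^T\alpha^n=1$, $f^n(t)\to0$ for every $t>0$, and $Y=0$, $Y^n_t=\int_t^Tf^n\,ds=(1-nt)^+$, with $Z=Z^n=0$. All hypotheses hold, but $\sup_t|Y^n_t-Y_t|=1$. Theorem 3 does not use this: there $\alpha^n=0$ and the data are constant in $n$. In the positive result below, $(\alpha^n)$ is required to be uniformly integrable.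

## 7. The doubly exponential scale

How much integrability restores uniqueness? Set
$$\Theta=e^{\beta T}\Big(|\xi|+\int_0^T\alpha_t\,dt\Big),\quad\text{similarly }\Theta^n,\qquad\bar\gamma=\min(\gamma,2C),\qquad\mu^*=\bar\gamma+4C .$$

**Theorem 4.**

**(a)** Let $\mu>\mu^*$.

*Uniqueness.* If $(\xi,f)$ satisfies the standing assumptions, (5), and $\mathbb E[\exp(\lambda e^{\mu\Theta})]<\infty$ for some $\lambda>0$, then the BSDE has at most one solution in $\mathcal E$ (hence, with the quoted existence result, exactly one).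

*Stability.* Assume in addition that the $(\xi^n,f^n)$ satisfy the standing assumptions and (5) with the same $\beta,\gamma,C$; that $\sup_n\mathbb E[\exp(\lambda e^{\mu\Theta^n})]<\infty$ for some $\lambda>0$; that $(\alpha^n)$ is uniformly integrable for $dt\otimes d\mathbb P$; and that $\xi^n\to\xi$ and $f^n\to f$ as in the definition of stability. Then (6) holds.

**(b)** Let $\gamma,C>0$, $T>0$. If $m\ge2$ and $0<\mu<\mu^*$, or if $m=1$ and $0<\mu<4C$, there is a pair $(\xi,f)$ with $\alpha=0$, $\beta=0$, growth constant $\gamma$ and (5) with constant $C$, for which there are two different solutions, both satisfying $\mathbb E[\exp(\lambda e^{\mu\sup_t|Y_t|})]<\infty$ for every $\lambda>0$.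

So for $m\ge2$ the rate $\mu^*=4C+\min(\gamma,2C)$ is sharp. The proof does not settle $\mu=\mu^*$, nor $4C\le\mu\le\mu^*$ for $m=1$.

To get a feeling for the condition, take $\alpha=0$, $\beta=0$. If $\xi$ is bounded, it holds for every $\mu$. If $|\xi|=\frac1\mu\log(1+|B^1_T|)$, then $e^{\mu\Theta}=1+|B^1_T|$ and it holds for every $\lambda$. If $\xi=B^1_T$, it fails for all $\mu,\lambda>0$, since $\exp(\lambda e^{\mu|x|})$ is not integrable against a Gaussian density.

The way past the obstruction of Section 3 is to stop asking for $L^r$ bounds on $dQ/d\mathbb P$ and to bound only the relative entropy $H=\mathbb E_Q[\log\frac{dQ}{d\mathbb P}]=\frac12\mathbb E_Q\int|b|^2ds$. An event with tiny $\mathbb P$-probability then has $Q$-probability at most about $H/\log(1/\mathbb P)$. Since $|b|$ is controlled by $|Z|$ and $|Z'-Z|$, $H$ can be bounded by Itô's formula under $Q$. The bound will be of order $x^2e^{\kappa x}$ on $\{|Y|,|Y'|\le x\}$, and a tail $\mathbb P(\tau_x\le T)\lesssim\exp(-\lambda e^{\mu x})$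 with $\mu>\kappa$ beats it.

## 8. Entropy against doubly exponential tails: proof of Theorem 4(a)

**Step 1: reduction to $\gamma>0$ and $\mu>\gamma+4C$.** We adjust $\gamma$ so that $\bar\gamma$ can be replaced by $\gamma$. If $\gamma\le2C$, then $\mu>\gamma+4C$ already; if $\gamma=0$, replace it by a slightly larger number. If $\gamma>2C$, use (5) with $z'=0$: for $\epsilon_0>0$,
$$|f(t,y,z)|\le|f(t,y,0)|+C|z|+C|z|^2\le\Big(\alpha_t+\frac{C^2}{4\epsilon_0}\Big)+\beta|y|+(C+\epsilon_0)|z|^2 .$$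
So (2) holds with $\gamma$ replaced by $2C+2\epsilon_0$ and $\alpha$ by $\alpha+C^2/(4\epsilon_0)$; choose $\epsilon_0$ with $2C+2\epsilon_0+4C<\mu$. This adds to $\Theta$ a constant $d$. Since $e^{\mu(\Theta+d)}=e^{\mu d}e^{\mu\Theta}$, only $\lambda$ changes, to $\lambda e^{-\mu d}$. Condition (3) and uniform integrability of $(\alpha^n)$ are preserved. From now on $\gamma>0$ and $\mu>\gamma+4C$; fix $\kappa\in(\gamma+4C,\mu)$.

**Step 2: a priori bounds.** The integrability of $\Theta$ passes to $Y$ and $Z$.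

**Lemma 5.** Let $(Y,Z)\in\mathcal E$ solve $(\xi,f)$ and let $\mathbb E[\exp(\lambda e^{\mu\Theta})]\le K$. Then $\mathbb E[\sup_t\exp(\lambda e^{\mu|Y_t|})]\le4K$, and for each $p\ge1$, $\mathbb E[(\int_0^T|Z|^2ds)^p]$ is bounded by a constant depending only on $p,\lambda,\mu,K,\beta,\gamma,T$.

*Proof.* Let $\Lambda_t=e^{\beta t}|Y_t|+\int_0^te^{\beta s}\alpha_s\,ds$. Tanaka's formula $d|Y|=\mathrm{sgn}(Y)\,dY+dL$, with $L$ nondecreasing and $|\mathrm{sgn}|=1$, gives
$$d\Lambda=e^{\beta t}\mathrm{sgn}(Y)Z\,dB+d\mathcal V,\qquad d\mathcal V=e^{\beta t}\big[(\beta|Y|-\mathrm{sgn}(Y)f+\alpha)\,dt+dL\big]\ge-\tfrac\gamma2e^{\beta t}|Z|^2dt$$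
by (2). By Itô's formula the drift of $e^{\gamma\Lambda}$ is at least $\frac{\gamma^2}2e^{\gamma\Lambda}(e^{2\beta t}-e^{\beta t})|Z|^2dt\ge0$, so $e^{\gamma\Lambda}$ is a local submartingale. It is dominated by $\exp\big(\gamma e^{\beta T}(\sup|Y|+\int_0^T\alpha)\big)$, integrable because $(Y,Z)\in\mathcal E$ and by (3). So it is a submartingale, and since $|Y_t|\le\Lambda_t$ and $\Lambda_T\le\Theta$,
$$e^{\gamma|Y_t|}\le\mathbb E[e^{\gamma\Theta}|\mathcal F_t].$$
As $\mu\ge\gamma$, the function $r\mapsto\exp(\frac\lambda2r^{\mu/\gamma})$ is convex and increasing on $[0,\infty)$. By Jensen,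
$$\exp\big(\tfrac\lambda2e^{\mu|Y_t|}\big)\le\Gamma_t:=\mathbb E\big[\exp(\tfrac\lambda2e^{\mu\Theta})\big|\mathcal F_t\big],$$
for all $t$ simultaneously, taking $\Gamma$ continuous. Doob's $L^2$ inequality gives $\mathbb E[\sup_t\exp(\lambda e^{\mu|Y_t|})]\le\mathbb E[\sup\Gamma^2]\le4\mathbb E[\Gamma_T^2]\le4K$.

For $Z$, let $u(y)=\gamma^{-2}(e^{\gamma|y|}-1-\gamma|y|)$. It is $C^2$, with $|u'|=\gamma^{-1}(e^{\gamma|y|}-1)$ and $u''=e^{\gamma|y|}$, so $u''-\gamma|u'|=1$. Let $R_N=\inf\{t:\int_0^t|Z|^2\ge N\}\wedge T$ and $I_N=\int_0^{R_N}|Z|^2ds\le N$. Itô's formula, (2) and $u\ge0$ give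
$$\tfrac12I_N\le u(Y_{R_N})+\int_0^T|u'(Y)|(\alpha+\beta|Y|)\,ds-\int_0^{R_N}u'(Y)Z\,dB .$$
Let $g=\sup u(Y)+\sup|u'(Y)|\,(\int_0^T\alpha+\beta T\sup|Y|)$. Taking $p$-th moments and using Burkholder–Davis–Gundy, with a constant $c_p$,
$$\mathbb E[I_N^p]\le c_p\,\mathbb E[g^p]+c_p\,\mathbb E\big[\sup|u'(Y)|^p\,I_N^{p/2}\big]\le c_p\,\mathbb E[g^p]+\tfrac12\mathbb E[I_N^p]+\tfrac12c_p^2\,\mathbb E\big[\sup|u'(Y)|^{2p}\big].$$
Since $\mathbb E[I_N^p]\le N^p<\infty$, it can be absorbed. The remaining moments are bounded in terms of the listed constants, because every $e^{ry}$ is at most a constant times $\exp(\lambda e^{\mu y})$ for $y\ge0$, and $\int_0^T\alpha\le\Theta$. Let $N\to\infty$ by monotone convergence. $\square$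

**Step 3: two equations, one change of measure.** We set up the comparison for possibly different data, so that uniqueness and stability are treated together. Let $(Y,Z),(Y',Z')\in\mathcal E$ solve $(\xi,f),(\xi',f')$, both pairs satisfying the standing assumptions with the same $\beta,\gamma$, with $\mathbb E[\exp(\lambda e^{\mu\Theta})]\le K$ and $\mathbb E[\exp(\lambda e^{\mu\Theta'})]\le K$, $K\ge1$, and with $f'$ satisfying (5). Put $U=Y'-Y$, $V=Z'-Z$, $\Delta_s=(f'-f)(s,Y_s,Z_s)$. Then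
$$f'(s,Y'_s,Z'_s)-f(s,Y_s,Z_s)=c_sU_s+V_s\cdot b_s+\Delta_s,$$
$$c=\frac{f'(s,Y',Z')-f'(s,Y,Z')}U\mathbf 1_{U\ne0},\qquad b=\frac{f'(s,Y,Z')-f'(s,Y,Z)}{|V|^2}V\,\mathbf 1_{V\ne0}.$$
These are progressive, $|c|\le\beta$, and since $|Z'|\le|Z|+|V|$,
$$|b|\le C(1+|Z|+|Z'|)\le C(1+2|Z|+|V|). \tag{12}$$
For $x,N\ge1$ (and $\inf\emptyset=\infty$) put
$$\tau=\tau_x=\inf\Big\{t:\max\Big(|Y_t|,|Y'_t|,\int_0^t\alpha,\int_0^t\alpha'\Big)\ge x\Big\},\qquad\theta=\inf\Big\{t:\int_0^t|\Delta|\ge1\Big\},$$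
$$R_N=\inf\Big\{t:\int_0^t(|Z|^2+|Z'|^2)\ge N\Big\},\qquad\rho=\tau\wedge\theta\wedge R_N\wedge T .$$
The integral $\int_0^T|\Delta|$ is finite a.s., since $|\Delta|\le\alpha+\alpha'+2\beta|Y|+\gamma|Z|^2$. Lemma 5 and Markov's inequality, applied to $Y,Y'$ and to $\int\alpha\le\Theta$, $\int\alpha'\le\Theta'$, give
$$\mathbb P(\tau_x\le T)\le(4K+4K+K+K)e^{-\lambda e^{\mu x}}=10K\,e^{-\lambda e^{\mu x}}. \tag{13}$$
Let $\vartheta\le T$ be a stopping time and $dQ/d\mathbb P=D_T$ with $D=\mathcal E\big(\int\mathbf 1_{\vartheta<s\le\rho}\,b_s\cdot dB_s\big)$. By (12), $\int_0^\rho|b|^2\le3C^2(T+N)$, so by Novikov $Q$ is a probability; $Q=\mathbb P$ on $\mathcal F_\vartheta$, because $D_\vartheta=1$; and $B^Q=B-\int\mathbf 1_{(\vartheta,\rho]}b\,ds$ is a $Q$-Brownian motion. Since $\log D_T=\int\mathbf 1_{(\vartheta,\rho]}b\cdot dB^Q+\frac12\int_{\vartheta\wedge\rho}^\rho|b|^2ds$ and the first integral is a $Q$-martingale,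
$$H:=\mathbb E_Q[\log D_T]=\tfrac12\,\mathbb E_Q\int_{\vartheta\wedge\rho}^\rho|b|^2ds .$$

**Step 4: the entropy is at most of order $x^2e^{\kappa x}$.** This is the key estimate, and it explains the number $\gamma+4C$.

**Lemma 6.** There is $c_1=c_1(\beta,\gamma,C,T,\kappa)$, independent of $N,\vartheta$ and the solutions, with $H\le H_x:=c_1x^2e^{\kappa x}$ for $x\ge1$. Moreover
$$\mathbb E\big[|U_\vartheta|\mathbf 1_{\vartheta<\rho}\big]\le e^{\beta T}\,\mathbb E_Q\Big[\Big(|U_\rho|+\int_\vartheta^\rho|\Delta|\,ds\Big)\mathbf 1_{\vartheta<\rho}\Big]. \tag{14}$$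

*Proof.* Work on $\{\vartheta<\rho\}\in\mathcal F_\vartheta$ and on $(\vartheta,\rho]$; all $Q$-expectations below carry the factor $\mathbf 1_{\vartheta<\rho}$. There $|Y|,|Y'|\le x$, $|U|\le2x$, $\int_\vartheta^\rho\alpha\le x$, $\int_\vartheta^\rho|\Delta|\le1$, and
$$dU=-(cU+\Delta)\,ds+V\,dB^Q .$$
All stochastic integrals below have integrands equal to a bounded factor times $V$ or $Z$, and $\int_0^\rho(|Z|^2+|Z'|^2)\le N$, so they are $Q$-martingales.

*Estimate (14).* Itô's formula for $e^{\int_\vartheta^sc}U_s$ gives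
$$U_\vartheta=e^{\int_\vartheta^\rho c}U_\rho+\int_\vartheta^\rho e^{\int_\vartheta^sc}\Delta_s\,ds-\int_\vartheta^\rho e^{\int_\vartheta^sc}V\,dB^Q .$$
Condition on $\mathcal F_\vartheta$ under $Q$, take absolute values and then expectations, and use $Q=\mathbb P$ on $\mathcal F_\vartheta$ on the left.

*Energy of $V$.* Itô's formula for $U^2$ gives
$$\mathbb E_Q\int_\vartheta^\rho|V|^2\le\mathbb E_Q[U_\rho^2]+2\,\mathbb E_Q\int_\vartheta^\rho(\beta U^2+|U||\Delta|)\le4x^2(1+2\beta T)+4x .$$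

*Energy of $Z$.* Under $Q$, $dY=(-f(s,Y,Z)+Z\cdot b)\,ds+Z\,dB^Q$. Let $\varphi(y)=\cosh(\kappa y)$: then $\varphi''=\kappa^2\varphi$, $|\varphi'|\le\kappa\varphi$ and $1\le\varphi(Y)\le e^{\kappa x}$. By (2) and (12), $|f|+|Z||b|\le\alpha+\beta x+(\frac\gamma2+2C)|Z|^2+C|Z|(1+|V|)$. Hence the drift of $\varphi(Y)$ is at least
$$\kappa\varphi\Big[\tfrac12(\kappa-\gamma-4C)|Z|^2-\alpha-\beta x-C|Z|(1+|V|)\Big].$$
This is where $\kappa>\gamma+4C$ is needed. With $\epsilon_1=(\kappa-\gamma-4C)/4>0$ the first term is $2\epsilon_1|Z|^2$, and $C|Z|(1+|V|)\le\epsilon_1|Z|^2+\frac{C^2}{2\epsilon_1}(1+|V|^2)$. So the drift is at least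
$$\kappa\epsilon_1|Z|^2-\kappa e^{\kappa x}\Big[\alpha+\beta x+\tfrac{C^2}{2\epsilon_1}(1+|V|^2)\Big].$$
Taking $\mathbb E_Q$,
$$\kappa\epsilon_1\,\mathbb E_Q\int_\vartheta^\rho|Z|^2\le e^{\kappa x}+\kappa e^{\kappa x}\Big[x+\beta xT+\tfrac{C^2}{2\epsilon_1}\Big(T+\mathbb E_Q\int_\vartheta^\rho|V|^2\Big)\Big],$$
which is $O(x^2e^{\kappa x})$ by the energy bound on $V$. Finally $|b|^2\le3C^2(1+4|Z|^2+|V|^2)$ by (12), and the bound on $H$ follows. $\square$

**Step 5: the entropy inequality.** We convert the bound on $H$ into a bound on $Q(E)$. Let $0<\mathbb P(E)<1$. Since $H=\mathbb E[D_T\log D_T]$ and $r\mapsto r\log r$ is convex, Jensen's inequality on $E$ and on $E^c$ gives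
$$H\ge Q(E)\log\frac{Q(E)}{\mathbb P(E)}+Q(E^c)\log\frac{Q(E^c)}{\mathbb P(E^c)}\ge Q(E)\log\frac1{\mathbb P(E)}-\log2,$$
because $r\log r+(1-r)\log(1-r)\ge-\log2$ and $\log\frac1{\mathbb P(E^c)}\ge0$. Hence
$$Q(E)\le\frac{H_x+\log2}{\log(1/\mathbb P(E))},\qquad\text{and }Q(E)=0\text{ if }\mathbb P(E)=0. \tag{15}$$

**Step 6: uniqueness.** Take $(\xi',f')=(\xi,f)$, so $\Delta=0$, $\theta=\infty$, $U_T=0$, and let $\vartheta=t<T$ be deterministic. On $\{t<\rho\}$, $|U_\rho|\le2x\mathbf 1_{\rho<T}$. By (14),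
$$\mathbb E\big[|U_t|\mathbf 1_{t<\rho}\big]\le2xe^{\beta T}\big[Q(\tau_x<T)+Q(R_N<T)\big].$$
Let $N\to\infty$. The measure $Q$ depends on $N$, but $H_x$ does not. Since $\mathbb P(R_N<T)\to0$, (15) gives $Q(R_N<T)\to0$. The left side increases to $\mathbb E[|U_t|\mathbf 1_{t<\tau_x\wedge T}]$. With (13) and (15), for large $x$,
$$\mathbb E\big[|U_t|\mathbf 1_{t<\tau_x\wedge T}\big]\le2xe^{\beta T}\,\frac{c_1x^2e^{\kappa x}+\log2}{\lambda e^{\mu x}-\log(10K)}\longrightarrow0\qquad(x\to\infty),$$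
because $\mu>\kappa$. As $\mathbf 1_{t<\tau_x\wedge T}\uparrow1$ a.s., $U_t=0$ a.s. for each $t<T$, and $U=0$ by continuity. Itô's formula for $U^2=0$ gives $V=0$ $dt\otimes d\mathbb P$-a.e.

**Step 7: stability of $Y$.** Take $(\xi',f')=(\xi^n,f^n)$ and write $U^n,V^n,\Delta^n$. Decreasing $\lambda$ and increasing $K$, we may use one $\lambda$ and one $K\ge1$ for $(\xi,f)$ and all $(\xi^n,f^n)$. First we show that $\Delta^n$ is small. We have $|\Delta^n|\le\alpha+\alpha^n+2\beta|Y|+\gamma|Z|^2$, which is $dt\otimes d\mathbb P$-uniformly integrable (Lemma 5 for $Y$ and $Z$), and $\Delta^n\to0$ a.e. By Vitali's theorem $\mathbb E\int_0^T|\Delta^n|ds\to0$.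

Fix $\varepsilon>0$, $\delta\in(0,1)$ and let $\vartheta=\vartheta^n=\inf\{t:|U^n_t|\ge\varepsilon\}\wedge T$. On $\{\vartheta<\rho\}$ we have $|U^n_\vartheta|\ge\varepsilon$, $|U^n_\rho|\le2x$, $U^n_\rho=\xi^n-\xi$ if $\rho=T$, and $\int_\vartheta^\rho|\Delta^n|\le1$. Splitting according to whether $\rho<T$, $|\xi^n-\xi|>\delta$ and $\int_0^T|\Delta^n|>\delta$, (14) yields
$$\varepsilon\,\mathbb P(\vartheta<\rho)\le e^{\beta T}\Big[2x\,Q(\rho<T)+\delta+2x\,Q(|\xi^n-\xi|>\delta)+\delta+Q\Big(\int_0^T|\Delta^n|>\delta\Big)\Big],$$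
and $\{\rho<T\}\subset\{\tau_x<T\}\cup\{R_N<T\}\cup\{\int_0^T|\Delta^n|\ge1\}$. Let first $N\to\infty$, as in Step 6, and then $n\to\infty$ with $x$ fixed. The $\mathbb P$-probabilities of $\{|\xi^n-\xi|>\delta\}$, $\{\int_0^T|\Delta^n|>\delta\}$ and $\{\int_0^T|\Delta^n|\ge1\}$ tend to $0$, so by (15), whose constant $H_x$ does not depend on $N,n$, their $Q$-probabilities tend to $0$ uniformly in $N$. Hence, for large $x$,
$$\limsup_n\,\varepsilon\,\mathbb P(\vartheta^n<\tau_x\wedge\theta\wedge T)\le e^{\beta T}\Big[2x\,\frac{H_x+\log2}{\lambda e^{\mu x}-\log(10K)}+2\delta\Big].$$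
Now
$$\mathbb P(\vartheta^n<T)\le\mathbb P(\vartheta^n<\tau_x\wedge\theta\wedge T)+\mathbb P(\tau_x\le T)+\mathbb P(\theta\le T),$$
with $\mathbb P(\theta\le T)\to0$ as $n\to\infty$ and (13) for the middle term. Let $\delta\to0$ and then $x\to\infty$: $\mathbb P(\vartheta^n<T)\to0$. Since also $U^n_T=\xi^n-\xi\to0$, we get $\sup_t|U^n_t|\to0$ in probability. By Lemma 5, $\sup|U^n|\le\sup|Y|+\sup|Y^n|$ is bounded in every $L^q$, so the convergence holds in every $L^p$.

**Step 8: stability of $Z$.** Let $J^n=\int_0^T(|f^n(s,Y^n,Z^n)|+|f(s,Y,Z)|)\,ds$. By (2) and Lemma 5 it is bounded in every $L^p$, uniformly in $n$. Itô's formula for $|U^n|^2$ gives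
$$\int_0^T|V^n|^2ds\le|U^n_T|^2+2\sup|U^n|\,J^n+2\Big|\int_0^TU^nV^n\,dB\Big| .$$
Let $p\ge2$ and raise this to the power $p/2$. By Burkholder–Davis–Gundy the last term contributes at most a constant times
$$\mathbb E\Big[\sup|U^n|^{p/2}\Big(\int_0^T|V^n|^2\Big)^{p/4}\Big]\le\epsilon'\,\mathbb E\Big[\Big(\int_0^T|V^n|^2\Big)^{p/2}\Big]+c_{\epsilon'}\,\mathbb E[\sup|U^n|^p].$$
All moments are finite by Lemma 5, so for $\epsilon'$ small the first term is absorbed, and $\mathbb E[(\int|V^n|^2)^{p/2}]$ is at most a constant times $\mathbb E[\sup|U^n|^p]+\mathbb E[\sup|U^n|^{p/2}(J^n)^{p/2}]$. This tends to $0$ by Step 7 and Cauchy–Schwarz. For $1\le p<2$ use Jensen's inequality. This proves (6) and Theorem 4(a). $\blacksquare$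

## 9. Logarithmic barriers and non-uniqueness below the threshold: proof of Theorem 4(b)

In Theorem 3 the solution reached size about $\sqrt{S\log S}$, with $S$ of exponential tail. To have $\exp(\lambda e^{\mu\sup|Y|})$ integrable we need the barrier to be logarithmic: $\sup|Y|\lesssim\frac{1+q}k\log S$ with $(1+q)\mu<k$. A driftless Brownian motion does not survive behind a logarithmic barrier, so after the change of measure the process must be pulled back toward $0$. The pull is supplied by two sources: the generator along the first solution (at most $\gamma/2$ in the scale of $\zeta$) and the linearization drift $b$ (at most $2C$). The function $\psi$ below does for a pull of strength almost $k/2$ what Lemma 2 did without pull. In this section $\psi$, $p$, $X$, $\rho$ and $S$ are defined anew; $\zeta$ and $A$ are as in (8).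

**Step 1: parameters.** We fix constants with a little room in every inequality.

*Case I* ($m=1$, $\mu<4C$): choose $k\in(\mu,4C)$ and $g_0>0$ with $g_0<\bar\gamma/2$ and $k/2+g_0<2C$. Put $G:=g_0$ and $b_*:=g_0+k/2$.

*Case II* ($m\ge2$, $\mu<\mu^*$): choose $k\in(\mu,\mu^*)$, then $G\in(0,\bar\gamma/2)$ and $b_1\in(0,2C)$ with $k=2(G+b_1)$, which is possible since $2(\bar\gamma/2+2C)=\mu^*$. Then choose $\nu>0$ with $b_1^2+\nu^2<4C^2$, and put $b_*:=\sqrt{b_1^2+\nu^2}$.

In both cases $G<\bar\gamma/2$ and $b_*<2C$. Choose $q\in(0,1)$ with $(1+q)\mu<k$, and an integer $n_0\ge2$ with $n_0\ge2(q+1)/k^2$.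

**Step 2: the barrier function.** We want a function that is harmonic for a Brownian motion with drift $-\eta$, $|\eta|\le k/2$. Let
$$\eta(s,x)=\Big(\frac k2-\frac{q+1}{k(n_0+s)}\Big)\tanh\frac{kx}2,\qquad\Xi(x)=\frac{2q}{k^2}(\cosh kx-1),$$
$$\psi(s,x)=1-p(s,x),\qquad p(s,x)=(n_0+s)^{-q}+(n_0+s)^{-q-1}\,\Xi(x).$$
By the choice of $n_0$ the bracket in $\eta$ lies in $[0,k/2)$, so $|\eta|\le k/2$. We have $\frac12\Xi''=q\cosh kx=q+\frac{k^2}2\Xi$. From $\Xi'=\frac{2q}k\sinh kx$ and $\tanh\frac{kx}2\sinh kx=2\sinh^2\frac{kx}2=\cosh kx-1$ we get $\Xi=\frac1k\tanh(\frac{kx}2)\,\Xi'$. Therefore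
$$(n_0+s)^{q+1}\big(p_s+\tfrac12p_{xx}\big)=-q-\frac{(q+1)\Xi}{n_0+s}+q+\frac{k^2}2\Xi=\Big(\frac{k^2}2-\frac{q+1}{n_0+s}\Big)\Xi=\eta\,\Xi' ,$$
and since $p_x=(n_0+s)^{-q-1}\Xi'$,
$$\psi_s+\tfrac12\psi_{xx}=\eta\,\psi_x. \tag{16}$$
As in Section 4, (16) has a survival meaning: if $dX=dW-\eta(s,X)\,ds$, $X_0=0$, then $\psi(s,X_s)$ stopped when it reaches $0$ is a bounded martingale, so $X$ stays in $\{\psi>0\}$ forever with probability at least $\psi(0,0)=1-n_0^{-q}$. And $\psi>0$ implies $\Xi(x)<(n_0+s)^{q+1}$, that is, $|x|\le\frac{q+1}k\log s+O(1)$ as $s\to\infty$.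

**Step 3: splitting the pull.** We write $\eta$ as a contribution $\hat g$ of the generator minus the first component of a linearization drift $\hat b$. Define functions of $(s,x)$ by
$$\text{Case I: }\ \hat g=g_0,\quad\hat b=g_0-\eta;\qquad\text{Case II: }\ \hat g=\frac{2G}k\eta,\quad\hat b=\Big(-\frac{2b_1}k\eta,\ \nu,\ 0,\dots,0\Big).$$
In both cases $\hat g-\hat b^1=\eta$, $|\hat g|\le G$ and $|\hat b|\le b_*<2C$.

The two cases differ because, under $\mathbb P$, something must force an exit in a time of exponential tail. In Case I this is the constant drift $-g_0$ of the process $X$ below, and then $\hat b$ alone must carry the whole pull, whence $k<4C$. In Case II a second Brownian component does it at arbitrarily small cost $\nu$, so that generator and $\hat b$ can both pull.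

**Step 4: the processes.** Let $X$ be the strong solution on $[0,T)$ of
$$dX_t=\zeta\,dB^1_t-\zeta^2\,\hat g(A(t),X_t)\,dt,\qquad X_0=0 ;$$
on compact subintervals the drift is bounded and Lipschitz in $x$. From now on $\hat g,\hat b,\eta,\psi,\psi_x$ are evaluated at $(A(t),X_t)$. By Itô's formula, (16) and $\eta-\hat g=-\hat b^1$,
$$d\psi=\psi_x(dX+\eta\zeta^2dt)=\psi_x\,\zeta\,(dB^1-\zeta\,\hat b^1dt).$$
In Case I let $\chi\equiv1$. In Case II let $W_t=\int_0^t\zeta\,dB^2$ and $\chi=\chi(A(t),W_t)$ with $\chi(s,w)=1-e^{-\nu(1+w-\nu s/2)}$. Writing $E=e^{-\nu(1+w-\nu s/2)}$, we have $\chi_s=-\frac{\nu^2}2E$, $\chi_w=\nu E$, $\chi_{ww}=-\nu^2E$, so $\chi_s+\frac12\chi_{ww}=-\nu\chi_w$ and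
$$d\chi=\chi_w\,\zeta\,(dB^2-\zeta\nu\,dt).$$
Let $M=\psi\chi$. Since $B^1$ and $B^2$ have zero covariation,
$$dM=\zeta\,v\,dB-\zeta^2\,\hat b\cdot v\,dt,\qquad v=(\chi\psi_x,\ \psi\chi_w,\ 0,\dots,0)\quad(\text{Case I: }v=\psi_x). \tag{17}$$
Let $\rho=\inf\{t<T:\psi\le0\text{ or }\chi\le0\}$ ($\inf\emptyset=T$) and $S=A(\rho)$. Initially $M_0=(1-n_0^{-q})\chi_0>0$, with $\chi_0=1$ in Case I and $\chi_0=1-e^{-\nu}$ in Case II.

**Step 5: bounds up to $\rho$.** We need $v$ bounded and $X$ logarithmic. On $[0,\rho]$ (for $t<T$), with $s=A(t)$: $0\le\psi,\chi\le1$; in Case II, $|\chi_w|=\nu(1-\chi)\le\nu$; and $p\le1$, hence $\Xi(X)\le(n_0+s)^{q+1}$. Therefore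
$$|\psi_x|=(n_0+s)^{-q-1}\,\tfrac{2q}k\sinh k|X|\le k(n_0+s)^{-q-1}\Big(\Xi(X)+\frac{2q}{k^2}\Big)\le k+\frac{2q}k,$$
$$e^{k|X_t|}\le2\cosh kX_t=2+\tfrac{k^2}q\,\Xi(X_t)\le2+\tfrac{k^2}q(n_0+s)^{q+1}. \tag{18}$$
So $|v|\le c_v$ for a constant $c_v$, and $|X_t|\le a(s)$ with $a(s)=\frac1k\log\big(2+\frac{k^2}q(n_0+s)^{q+1}\big)=O(\log s)$ as $s\to\infty$.

**Step 6: $S$ has an exponential moment.** We use the process that forces the exit. In Case I, $X_t\sim N(-g_0s,s)$ and $\{\rho>t\}\subset\{X_t\ge-a(s)\}$. For large $s$, $a(s)\le g_0s/2$, so $\mathbb P(S>s)\le\mathbb P(N(0,s)\ge g_0s/2)\le e^{-g_0^2s/8}$. In Case II, $\{\rho>t\}\subset\{\chi>0\}=\{W_t>\nu s/2-1\}$. For $s\ge4/\nu$, $\nu s/2-1\ge\nu s/4$, so $\mathbb P(S>s)\le e^{-\nu^2s/32}$. Hence $\rho<T$ a.s. (on the exceptional null event set all processes in Step 8 to $0$), $M_\rho=0$, and $\mathbb E[e^{cS}]<\infty$ for some $c>0$.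

**Step 7: the generator.** We need a generator which is, near $z=\zeta e_1$, affine in $z$ with value $\zeta^2\hat g$ and slope $\zeta\hat b$, and which respects growth $\gamma$ and (5) with $C$ globally. For $r\in(0,1/2)$, to be chosen small, and $z\in\mathbb R^{1\times m}$, let
$$F(z)=\hat g\,\min\Big\{\frac{|z|^2}{(1-r)^2},1\Big\}+\mathcal T(z),$$
$$\mathcal T(z)=\max\big\{-\omega(z),\ \min\{(z-e_1)\cdot\hat b,\ \omega(z)\}\big\},\qquad\omega(z)=b_*(r-|z-e_1|)^+,$$
and $f(t,z)=\zeta(t)^2F(z/\zeta(t))$ for $t<T$, $f(T,\cdot)=0$. The generator is random through $\hat g(A(t),X_t)$ and $\hat b(A(t),X_t)$; it is progressive, and continuous in $z$.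

*Shape.* $\mathcal T$ is $b_*$-Lipschitz, as a maximum and minimum of $b_*$-Lipschitz functions. It vanishes where $|z-e_1|\ge r$, in particular where $|z|\le1-r$. Also $|\mathcal T|\le\min\{b_*|z-e_1|,\omega(z)\}\le b_*r/2$. If $|z-e_1|\le r/2$, then $|(z-e_1)\cdot\hat b|\le b_*|z-e_1|\le b_*(r-|z-e_1|)=\omega(z)$, so $\mathcal T(z)=(z-e_1)\cdot\hat b$; there also $|z|\ge1-r$. Thus
$$F(e_1+v)=\hat g+v\cdot\hat b\quad\text{for }|v|\le r/2,\qquad F(0)=0. \tag{19}$$

*Growth.* Where $|z|<1-r$, $|F|\le G|z|^2/(1-r)^2$. Where $|z|\ge1-r$, $|F|\le G+b_*r/2$. So everywhere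
$$|F(z)|\le\Big(G+\frac{b_*r}2\Big)(1-r)^{-2}|z|^2\le\frac\gamma2|z|^2$$
for $r$ small, since $G<\gamma/2$.

*Condition (5).* A nondegenerate segment meets the sphere $|z|=1-r$ in at most two points. Where $|z|<1-r$, $F$ has slope at most $2G(1-r)^{-2}|z|\le2C|z|$ for $r$ small, since $G<\bar\gamma/2\le C$. Where $|z|>1-r$, the first term is constant, and the slope is at most $b_*\mathbf 1_{|z-e_1|\le r}\le\frac{b_*}{1-r}|z|\le2C|z|$ for $r$ small, since $b_*<2C$. Since $F$ is locally Lipschitz, we may integrate along the segment and use convexity of $|\cdot|$: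
$$|F(z)-F(z')|\le|z-z'|\int_0^12C\,|(1-u)z+uz'|\,du\le C|z-z'|(|z|+|z'|).$$
Fix such an $r$. Both bounds are invariant under $F\mapsto\zeta^2F(\cdot/\zeta)$. So $f$ satisfies (2) with $\alpha=0$, $\beta=0$ and $\gamma$, and (5) with $C$.

**Step 8: two solutions.** Let $\epsilon>0$ with $\epsilon c_v\le r/2$ and
$$Y_t=X_{t\wedge\rho},\quad Z_t=\zeta\mathbf 1_{t\le\rho}\,e_1,\qquad Y'_t=Y_t+\epsilon M_{t\wedge\rho},\quad Z'_t=\zeta\mathbf 1_{t\le\rho}(e_1+\epsilon v_t),\qquad\xi=X_\rho .$$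
On $[0,\rho]$, (19) gives $f(t,Z_t)=\zeta^2\hat g$ and $f(t,Z'_t)=\zeta^2(\hat g+\epsilon\,\hat b\cdot v)$. By the equation of $X$ and (17),
$$dY=\zeta\,dB^1-\zeta^2\hat g\,dt=-f(t,Z)\,dt+Z\,dB,$$
$$dY'=\zeta(e_1+\epsilon v)\,dB-\zeta^2(\hat g+\epsilon\,\hat b\cdot v)\,dt=-f(t,Z')\,dt+Z'\,dB .$$
After $\rho$, $Y$ and $Y'$ are constant, $Z=Z'=0$ and $f(t,0)=0$. As $M_\rho=0$, $Y_T=Y'_T=\xi$. Also $\int_0^T(|Z|^2+|Z'|^2)\le(1+(1+\epsilon c_v)^2)S<\infty$, and $Y'_0-Y_0=\epsilon M_0>0$. So these are two different solutions of the same BSDE.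

**Step 9: integrability.** By (18), with a constant $c'$,
$$e^{\mu\sup_t|Y_t|}\le\Big(2+\tfrac{k^2}q(n_0+S)^{q+1}\Big)^{\mu/k}\le c'(1+S)^{\mu(q+1)/k},\qquad\frac{\mu(q+1)}k<1 .$$
Since $\mathbb E[e^{cS}]<\infty$ for some $c>0$ and the exponent of $1+S$ is below $1$, $\mathbb E[\exp(\lambda e^{\mu\sup|Y|})]<\infty$ for every $\lambda>0$. The same holds for $Y'$, because $\sup|Y'|\le\sup|Y|+\epsilon$, so that $e^{\mu\sup|Y'|}\le e^{\mu\epsilon}e^{\mu\sup|Y|}$. In particular both solutions lie in $\mathcal E$, and $\xi$ has exponential moments of all orders, so the standing assumptions hold. $\blacksquare$
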